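\title{Functions with finite range are weakly symmetrically continuous on a nonmeager set}

\begin{abstract}
We show that for every function $f$ from $\mathbb{R}$ to a finite set there are a point $a$ and a sequence $h_n\searrow 0$ with $f(a+h_n)=f(a-h_n)$ for all $n$. Hence no nowhere weakly symmetrically continuous function has finite range. The set of such points $a$ is nonmeager in every open set, and this remains true in every nonzero real normed space that is a Baire space. For two values the set is co-countable, while for three values it need not be comeager in any interval. The proof of the main theorem is in ZFC and uses only Baire category.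
\end{abstract}

\section{Introduction}\label{sec:intro}

Continuity of $f:\mathbb{R}\to\mathbb{R}$ at $x$ compares the values near $x$ with $f(x)$. A symmetric condition ignores $f(x)$ and compares $f(x+h)$ with $f(x-h)$. We consider a very weak condition of this kind: $f$ is \emph{weakly symmetrically continuous at $x$} if
\[
\lim_{n\to\infty}\,[f(x+h_n)-f(x-h_n)]=0
\]
for \emph{some} sequence $h_n\searrow 0$ (positive numbers decreasing to $0$). The function $f$ is \emph{nowhere weakly symmetrically continuous} if this holds at no point, that is, if for every $x$ and every sequence $h_n\searrow0$ the limit either does not exist or is different from $0$.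

Suppose that the range of $f$ is finite or contained in $\mathbb{N}$. Then distinct values of $f$ differ by at least some fixed $\eta>0$, so a sequence of differences tends to $0$ exactly when it is eventually $0$. For such $f$, being nowhere weakly symmetrically continuous is therefore a purely combinatorial property:
\begin{equation}\label{eq:nowhere}
\text{for every } x \text{ there is } \varepsilon_x>0 \text{ with } f(x+h)\neq f(x-h) \text{ for all } h\in(0,\varepsilon_x).
\end{equation}
We think of the values of $f$ as colors. Condition \eqref{eq:nowhere} says that the reflection in any point $x$ changes the color of every other point close to $x$. At a single point this is easy to arrange: the indicator function of $[0,\infty)$ does it at $x=0$. The question is how many colors are needed to do it at all points simultaneously. The following is known.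
\begin{itemize}
\item There is a nowhere weakly symmetrically continuous function $f:\mathbb{R}\to\mathbb{N}$ (Ciesielski and Larson).
\item There is one with bounded countable range (Ciesielski and Shelah).
\item There is none with two-element range (Kostyrko; Ciesielski and Larson).
\item There is none with three-element range (Ciesielski).
\end{itemize}
The problem, posed in \cite{problem}, is to determine whether there exists a nowhere weakly symmetrically continuous function $f:\mathbb{R}\to\mathbb{R}$ with finite range. The answer is no.

\begin{theorem}\label{thm:main}
Let $Y$ be a finite set and $f:\mathbb{R}\to Y$. Then there are $a\in\mathbb{R}$ and a sequence $h_n\searrow 0$ with $f(a+h_n)=f(a-h_n)$ for all $n$. Hence no function with finite range is nowhere weakly symmetrically continuous.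
\end{theorem}

For well-behaved functions this is immediate. Suppose that each color class $f^{-1}(c)$ has the Baire property, that is, differs from an open set by a meager set. One of the finitely many classes is nonmeager, so it contains all points of some open interval $I$ except for a meager set $N$. For $a\in I$ and small $\eta>0$, the set of $h\in(0,\eta)$ with $a+h\in N$ or $a-h\in N$ is meager, so it is not all of $(0,\eta)$, and every point $a$ of $I$ has the required property. This argument and the cases of two and three colors suggest the negative answer. But the argument works word for word with countably many colors, and with countably many colors the statement for arbitrary functions is false. A proof for arbitrary functions must therefore use finiteness in some way other than by selecting a nonmeager color class.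

The proof gives many points $a$ and makes no use of the order of the line. For a function $f$ on an open subset $D$ of a normed space let
\[
G(f)=\{a\in D:\ \exists\, h_n\to 0,\ h_n\neq 0,\ a\pm h_n\in D,\ f(a+h_n)=f(a-h_n)\ \forall n\}.
\]

\begin{theorem}\label{thm:general}
Let $E\neq\{0\}$ be a real normed space that is a Baire space (for example $\mathbb{R}^d$ or any Banach space), let $D\subset E$ be nonempty and open, let $Y$ be finite, and let $f:D\to Y$. Then $G(f)\cap D'$ is nonmeager for every nonempty open set $D'\subset D$.
\end{theorem}

Theorem~\ref{thm:main} follows by taking $E=D=D'=\mathbb{R}$: a nonmeager set is nonempty, and for $a\in G(f)$ we replace $h_n$ by $|h_n|$ and pass to a decreasing subsequence.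

How large $G(f)$ must be depends on the number of colors. Call $S\subset\mathbb{R}$ \emph{everywhere nonmeager in $\mathbb{R}$} if $S\cap V$ is nonmeager for every nonempty open interval $V$.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] If $f:\mathbb{R}\to Y$ with $|Y|\le 2$, then $\mathbb{R}\setminus G(f)$ is countable.
\item[(b)] There are $f:\mathbb{R}\to\{1,2,3\}$ and a set $A$ everywhere nonmeager in $\mathbb{R}$ such that $f(a+u)\neq f(a-u)$ for all $a\in A$ and \emph{all} $u\neq0$.
\end{enumerate}
\end{theorem}

In (b) the set $G(f)$ is disjoint from $A$, so $V\setminus G(f)$ is nonmeager for every nonempty open interval $V$. Thus, already for three values, ``nonmeager in every interval'' in Theorem~\ref{thm:general} cannot be improved to ``comeager in some interval''.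

Part (a) is proved in Section~\ref{sec:two}, where we also see why its proof does not extend. After the preliminaries of Section~\ref{sec:cat}, Section~\ref{sec:model} shows the method for Theorem~\ref{thm:general} in a model case, and Sections~\ref{sec:palette} and~\ref{sec:proof} contain the proof. Two consequences are drawn in Section~\ref{sec:cor}, and part (b) is proved in Section~\ref{sec:three}.

\section{Two colors: triangles}\label{sec:two}

Any three real numbers are the midpoints of the three pairs from a unique triple of points. This settles the case of two colors.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]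
Let $A_n$ be the set of all $a$ with $f(a+u)\neq f(a-u)$ for $0<u<1/n$. Then $\mathbb{R}\setminus G(f)=\bigcup_n A_n$. Suppose that $a_1,a_2,a_3\in A_n$ are distinct and have mutual distances less than $1/n$. Put $s=a_1+a_2+a_3$ and $x_i=s-2a_i$. For $\{i,j,k\}=\{1,2,3\}$ the points $x_i$ and $x_j$ have midpoint $s-a_i-a_j=a_k$ and half-distance $|a_i-a_j|\in(0,1/n)$. Since $a_k\in A_n$, we get $f(x_i)\neq f(x_j)$. So $f$ takes three distinct values, which is impossible. Hence $A_n$ has at most two points in each half-open interval of length $1/n$. Countably many such intervals cover $\mathbb{R}$, so each $A_n$ is countable, and so is their union.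
\end{proof}

The natural extension would fix one large set $A_n$ of centers, say a nonmeager one, and look for $m+1$ nearby points all of whose midpoints lie in $A_n$; this would exclude $m$ colors. For four points $x_1,\dots,x_4$, however, the six midpoints $a_{ij}$ are no longer free, since $a_{12}+a_{34}=a_{13}+a_{24}$. If the set of centers is linearly independent over $\mathbb{Q}$, this relation forces $a_{12}=a_{13}$ or $a_{12}=a_{24}$, that is, $x_2=x_3$ or $x_1=x_4$. Linearly independent sets can be everywhere nonmeager (Section~\ref{sec:three}), and Theorem~\ref{thm:sharp}(b) says more: with centers confined to one suitable nonmeager set, three colors suffice even with no restriction on the distance. So for three or more colors no argument can work with a single nonmeager set of centers chosen in advance. The proof below uses a different set of centers for each color and chooses it only after part of the configuration has been fixed.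

\section{Baire category}\label{sec:cat}

Let $E\neq\{0\}$ be a real normed space, and let $B(q,r)$ denote the open ball with center $q$ and radius $r>0$; \emph{ball} always means such a set. A reader interested only in Theorem~\ref{thm:main} may take $E=\mathbb{R}$ and read ``interval'' for ``ball''.

A set $N\subset E$ is \emph{nowhere dense} if its closure has empty interior, and \emph{meager} if it is a countable union of nowhere dense sets. The space $E$ is a \emph{Baire space} if no nonempty open set is meager; complete spaces are Baire by the Baire category theorem. We use the following facts.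
\begin{enumerate}
\item[(F1)] Subsets and countable unions of meager sets are meager. Hence, if a nonmeager set is the union of countably many sets, one of them is nonmeager; and a nonmeager set minus a meager set is nonmeager.
\item[(F2)] For $\lambda\neq0$ and $b\in E$ the map $x\mapsto\lambda x+b$ is a homeomorphism of $E$ that sends balls to balls. It preserves meagerness and nonmeagerness.
\item[(F3)] Finite sets are nowhere dense, because $E\neq\{0\}$ has no isolated points.
\item[(F4)] (Banach category theorem; see \cite[Ch.~16]{oxtoby}, \cite[\S10]{kuratowski}.) If $S\cap V$ is meager for every $V$ in a family of open sets with union $U$, then $S\cap U$ is meager.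
\end{enumerate}
When $E$ is separable, (F4) follows from (F1), since $U$ is then the union of a countable subfamily.

A set $S\subset E$ is \emph{everywhere nonmeager in} an open set $I$ if $S\cap V$ is nonmeager for every nonempty open $V\subset I$. This property passes to open subsets of $I$ and to supersets of $S$. It is what allows a construction to shrink a ball later without losing the set $S$ that was found earlier.

\begin{lemma}[Localization]\label{lem:loc}
If $O\subset E$ is open and $S\subset O$ is nonmeager, then $S$ is everywhere nonmeager in some ball $I\subset O$.
\end{lemma}

\begin{proof}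
Let $U$ be the union of all open sets $V$ such that $S\cap V$ is meager. By (F4), $S\cap U$ is meager. The set $\overline U\setminus U$ is closed and has empty interior, so $S\cap\overline U$ is meager as well, and $S\setminus\overline U\neq\emptyset$. Thus the open set $O\setminus\overline U$ is nonempty; let $I$ be a ball contained in it. A nonempty open set $V\subset I$ is not contained in $U$, so $S\cap V$ is nonmeager.
\end{proof}

\section{The method in a model case}\label{sec:model}

Suppose that $f$ satisfies \eqref{eq:nowhere} with finitely many colors $c_1,\dots,c_m$, and write $\varepsilon(a)$ for $\varepsilon_a$. Instead of $m+1$ points with pairwise different colors we look for a star: points $x+t_1,\dots,x+t_m$ of colors $c_1,\dots,c_m$ and one point $y$ whose color must differ from each of them. The point $y$ will be the reflection $2w-x$ of $x$ in a point $w$. For any $t$,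
\begin{equation}\label{eq:refl}
y=a+v,\quad x+t=a-v,\qquad\text{where}\quad a=w+\tfrac t2,\quad v=w-x-\tfrac t2 .
\end{equation}
The center $a$ does not depend on $x$. So the requirements on colors, $f(x+t_i)=c_i$, concern only $x$; the requirements on centers, $\varepsilon(w+t_i/2)>\delta_i$, concern only $w$; and the two are coupled only by the size condition $0<|w-x-t_i/2|<\delta_i$.

The size condition is the difficulty. If all shifts $t_i$ are chosen first, (F1) gives a nonmeager set of $w$ and one $\delta$ with $\varepsilon(w+t_i/2)>\delta$ for all $i$. But this $\delta$ may be far smaller than the distances $|t_i-t_j|$, and then $w-x$ cannot be within $\delta$ of every $t_i/2$. The way out is to alternate: choose $t_1$, then $\delta_1$, then $t_2$ within $\delta_1$ of $t_1$, then $\delta_2$, and so on, and to place $w-x$ very near the last $t_m/2$.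

We carry this out for $f:\mathbb{R}\to\{1,2\}$ under an extra hypothesis that makes both colors available at will:
\begin{enumerate}
\item[(S)] for every nonmeager $X'\subset\mathbb{R}$, every nonempty open interval $T'$ and every color $c$ there is $t\in T'$ such that $\{x\in X':f(x+t)=c\}$ is nonmeager.
\end{enumerate}

\emph{First color, $t_1=0$.} The set $X_1=f^{-1}(1)$ is everywhere nonmeager in $\mathbb{R}$: for a bounded interval $V$ of length $|V|$, apply (S) to the middle half of $V$, to $T'=(-|V|/4,|V|/4)$ and to $c=1$, and translate the resulting set by $t$. By (F1) there is $\delta_1>0$ such that $W_1=\{w:\varepsilon(w)>\delta_1\}$ is nonmeager. By Lemma~\ref{lem:loc}, $W_1$ is everywhere nonmeager in an interval $I_1$, which we shrink to a length $\ell<\delta_1$.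

\emph{Second color.} Let $I'$ be the middle half of $I_1$. By (S) there is $t\in(0,\ell/2)$ such that $X_2=\{x\in X_1\cap I':f(x+t)=2\}$ is nonmeager, hence everywhere nonmeager in an interval $I''\subset I'$. Since $t/2<\ell/4$, we have $I''+t/2\subset I_1$, so $W_1\cap(I''+t/2)$ is nonmeager. By (F1) there is $\delta_2>0$ such that $W_2=\{w\in W_1\cap(I''+t/2):\varepsilon(w+t/2)>\delta_2\}$ is nonmeager, hence everywhere nonmeager in an interval $I_2+t/2$ with $I_2\subset I''$ and $|I_2|<\delta_2$.

\emph{The point with no color.} Pick $x\in X_2\cap I_2$ and $w\in W_2\cap(I_2+t/2)$ with $w\notin\{x,x+t/2\}$, and let $y=2w-x$ (Figure~\ref{fig:star}). Both $x$ and $w$ lie in $I_1$, so $0<|w-x|<\delta_1<\varepsilon(w)$, and $f(y)\neq f(x)=1$. Both $x$ and $w-t/2$ lie in $I_2$, so in \eqref{eq:refl} we have $0<|v|<\delta_2<\varepsilon(a)$, and $f(y)\neq f(x+t)=2$. This is a contradiction.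

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw (-0.6,0)--(8.6,0);
\draw (0,0) arc[start angle=180,end angle=0,x radius=4,y radius=1.5];
\draw (6,0) arc[start angle=180,end angle=0,x radius=1,y radius=0.55];
\fill (0,0) circle (1.8pt) node[below=2pt] {\small $x$};
\fill (6,0) circle (1.8pt) node[below=2pt] {\small $x+t$};
\fill (8,0) circle (1.8pt) node[below=2pt] {\small $y$};
\draw[fill=white] (4,0) circle (1.8pt) node[below=2pt] {\small $w$};
\draw[fill=white] (7,0) circle (1.8pt) node[below=2pt] {\small $w+\frac t2$};
\node at (0,-0.75) {\small color $1$};
\node at (6,-0.75) {\small color $2$};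
\end{tikzpicture}
\caption{The configuration for two colors. The point $y=2w-x$ is the reflection of $x$ in $w$ and of $x+t$ in $w+t/2$. Each arc joins two points that are close enough, relative to their center (open circle), to have different colors, so $y$ can have neither color.}\label{fig:star}
\end{figure}

Hypothesis (S) can fail. Then there are $X'$, $T'$ and a color $c$ such that, for every $t\in T'$, the color $c$ is missing from $X'+t$ up to a meager set. This is a gain, since on these translates fewer colors are in play, provided that the final point $y$ can itself be placed on such a translate. The next section extracts a smallest set of colors for which a version of (S) holds.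

\section{A minimal set of colors}\label{sec:palette}

\begin{lemma}\label{lem:palette}
Let $E\neq\{0\}$ be a real normed space that is a Baire space, $Y$ a finite set, $f:E\to Y$, and $D'\subset E$ nonempty and open. Then there are $p\in E$, a ball $B=B(0,\rho)$ with $p+B\subset D'$, a set $X\subset E$ everywhere nonmeager in $B$, and a nonempty set $K\subset Y$ such that:
\begin{enumerate}
\item[(K1)] for every $t\in B$, the set $\{x\in X:f(p+x+t)\notin K\}$ is meager;
\item[(K2)] for every nonmeager $X'\subset X$, every nonempty open $T'\subset B$ and every $c\in K$ there is $t\in T'$ such that $\{x\in X':f(p+x+t)=c\}$ is nonmeager.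
\end{enumerate}
\end{lemma}

Property (K1) says that only colors from $K$ matter on the translates of $X$; the exceptional meager set depends on $t$. Property (K2) is (S) relative to $X$, $B$ and $K$.

\begin{proof}
Fix a ball $B(q,2r)\subset D'$. Call $(X_*,T_*,K)$ a \emph{triple} if $X_*\subset B(q,r)$ is nonmeager, $T_*\subset B(0,r)$ is nonempty and open, $K\subset Y$, and
\begin{equation}\label{eq:triple}
\{x\in X_*:f(x+t)\notin K\}\ \text{ is meager for every } t\in T_* .
\end{equation}
Since $E$ is Baire, $(B(q,r),B(0,r),Y)$ is a triple. Fix a triple $(X_*,T_*,K)$ with $|K|$ minimal. If $K$ were empty, \eqref{eq:triple} would say that $X_*$ is meager; so $K\neq\emptyset$.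

Let $X'\subset X_*$ be nonmeager, $T'\subset T_*$ nonempty and open, and $c\in K$. We claim that $\{x\in X':f(x+t)=c\}$ is nonmeager for some $t\in T'$. Otherwise, for every $t\in T'$ both sets on the right of
\[
\{x\in X':f(x+t)\notin K\setminus\{c\}\}\subset\{x\in X_*:f(x+t)\notin K\}\cup\{x\in X':f(x+t)=c\}
\]
are meager. Then $(X',T',K\setminus\{c\})$ is a triple, and $|K\setminus\{c\}|<|K|$ because $K$ is finite. This contradicts minimality.

It remains to move the origin. By Lemma~\ref{lem:loc}, $X_*$ is everywhere nonmeager in a ball $B(x_0,\rho_1)\subset B(q,r)$. Pick $t_0\in T_*$ and put $p=x_0+t_0\in B(q,2r)\subset D'$. Choose $\rho\le\rho_1$ with $B(t_0,\rho)\subset T_*$ and $B(p,\rho)\subset D'$, and let $B=B(0,\rho)$ and $X=X_*-x_0$. By (F2), $X$ is everywhere nonmeager in $B$. For $x\in X$ and $t\in B$ we have $p+x+t=(x+x_0)+(t+t_0)$ with $x+x_0\in X_*$ and $t+t_0\in T_*$. So (K1) is a translate of \eqref{eq:triple}, and (K2) is a translate of the claim, applied to $X'+x_0$ and $T'+t_0$.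
\end{proof}

\section{Proof of Theorem~\ref{thm:general}}\label{sec:proof}

\subsection*{Reductions}
Extend $f$ to $E$ by giving it a fixed value from $Y$ outside $D$. For $a\in D$ we have $a\pm h\in D$ for all small $h$, so the extension does not change which points of $D$ belong to $G(f)$. We may thus assume $D=E$.

Suppose that $M=G(f)\cap D'$ is meager. Take $p,B=B(0,\rho),X,K$ from Lemma~\ref{lem:palette}. Replacing $f$ by $s\mapsto f(p+s)$ translates $G(f)$, $D'$ and $M$ by $-p$, so we may assume $p=0$ and $B\subset D'$. A point $a\in B\setminus M$ is not in $G(f)$, so we can fix $\varepsilon(a)>0$ with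
\begin{equation}\label{eq:eps}
f(a+v)\neq f(a-v)\quad\text{whenever } 0<\|v\|<\varepsilon(a).
\end{equation}
Write $K=\{c_1,\dots,c_m\}$, where $m\ge1$.

The star will cover only the colors in $K$, so the final point $y=2w-x$ must have its color in $K$. Read $y$ as $z+t$ with $z=2w$ and $t=-x$. If $x\in B$ is fixed, (K1) gives $f(2w-x)\in K$ for all $w\in\frac12X$ outside a meager set. This dictates where $w$ is to be found: in $\frac12X$. It also dictates the order of the last two choices, first $x$ and then $w$.

\subsection*{The construction}
Put
\[
I_0=B(0,\rho/2),\qquad t_0=0,\qquad X_0=X,\qquad W_0=\tfrac12X\cap I_0 .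
\]
Note that $w+t/2\in B$ for all $w\in W_0$ and $t\in B$. We construct sets $X_0\supset X_1\supset\dots\supset X_m$ and $W_0\supset W_1\supset\dots\supset W_m$, balls $I_0\supset I_1\supset\dots\supset I_m$, shifts $t_1,\dots,t_m\in B$ and numbers $\delta_1,\dots,\delta_m>0$ such that
\begin{enumerate}
\item[(C1)] $X_i$ is everywhere nonmeager in $I_i$, and $W_i$ is everywhere nonmeager in $I_i+t_i/2$ \quad$(0\le i\le m)$;
\item[(C2)] $f(x+t_i)=c_i$ for all $x\in X_i$ \quad$(1\le i\le m)$;
\item[(C3)] $w+t_i/2\in B\setminus M$ and $\varepsilon(w+t_i/2)>\delta_i$ for all $w\in W_i$ \quad$(1\le i\le m)$;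
\item[(C4)] $I_i$ has radius less than $\delta_i/4$, and $\|t_i-t_j\|<\delta_j$ for $1\le j\le i\le m$.
\end{enumerate}
Here $X_i$ is the set of candidates for $x$ and $W_i$ the set of candidates for $w$. Condition (C1) keeps both sets large in matching places, so that $w-x$ can be taken near $t_i/2$.

For $i=0$ only (C1) is required. It holds because $X$ is everywhere nonmeager in $B\supset I_0$, and $\frac12X$ is everywhere nonmeager in $\frac12B=I_0$ by (F2).

Let $0\le i<m$ and suppose that the objects with indices up to $i$ are constructed. Write $I_i=B(q,r)$ and put $I'=B(q,r/2)$.

\emph{The shift.} The new shift must stay within $\delta_j$ of each earlier $t_j$, and it must not move the candidates for $w$ out of the ball where $W_i$ is known to be large. So let $T'\subset B$ be a ball centered at $t_i$ whose radius is smaller than $r$ and smaller than each of the numbers $\delta_j-\|t_i-t_j\|$, $1\le j\le i$, which are positive by (C4). By (C1), $X_i\cap I'$ is nonmeager. By (K2) there is $t_{i+1}\in T'$ such that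
\[
X_{i+1}=\{x\in X_i\cap I':f(x+t_{i+1})=c_{i+1}\}
\]
is nonmeager. This gives (C2), and $\|t_{i+1}-t_j\|\le\|t_{i+1}-t_i\|+\|t_i-t_j\|<\delta_j$ for $1\le j\le i$. By Lemma~\ref{lem:loc}, $X_{i+1}$ is everywhere nonmeager in a ball $I''\subset I'$.

\emph{The scale.} For $x\in I''$ we have
\[
\Big\|x+\frac{t_{i+1}-t_i}{2}-q\Big\|<\frac r2+\frac r2=r ,
\]
so $I''+t_{i+1}/2\subset I_i+t_i/2$. By (C1), $W_i\cap(I''+t_{i+1}/2)$ is nonmeager. Remove from it the meager set $M-t_{i+1}/2$ and call the remainder $W'$. It is nonmeager, and $w+t_{i+1}/2\in B\setminus M$ for $w\in W'$. Now $W'$ is the union of the sets $\{w\in W':\varepsilon(w+t_{i+1}/2)>1/n\}$, $n\ge1$. By (F1) one of them is nonmeager; call it $W_{i+1}$ and put $\delta_{i+1}=1/n$ for that $n$. This gives (C3).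

\emph{The ball.} By Lemma~\ref{lem:loc}, $W_{i+1}$ is everywhere nonmeager in a ball $J\subset I''+t_{i+1}/2$, which we shrink to a radius less than $\delta_{i+1}/4$. Put $I_{i+1}=J-t_{i+1}/2\subset I''\subset I_i$. Then $W_{i+1}$ is everywhere nonmeager in $I_{i+1}+t_{i+1}/2=J$, and $X_{i+1}$ is everywhere nonmeager in $I_{i+1}$ because $I_{i+1}\subset I''$. So (C1) holds. The radius condition in (C4) holds by the choice of $J$, and the inequality for $j=i+1$ reads $0<\delta_{i+1}$. The step is complete.

\subsection*{The contradiction}
Pick $x\in X_m\cap I_m$. Then $-x\in I_0\subset B$, so by (K1) the set $\{z\in X:f(z-x)\notin K\}$ is meager. By (F2) its image under $z\mapsto z/2$, namely $N=\{w\in\frac12X:f(2w-x)\notin K\}$, is meager. By (C1) and (F3) we can pick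
\[
w\in W_m\cap(I_m+t_m/2),\qquad w\notin N,\qquad w\notin\{x+t_i/2:1\le i\le m\}.
\]
Let $y=2w-x$. Since $w\in W_0\subset\frac12X$ and $w\notin N$, we have $f(y)=c_i$ for some $i\in\{1,\dots,m\}$. For this $i$ put $a=w+t_i/2$ and $v=w-x-t_i/2$, so that $a+v=y$ and $a-v=x+t_i$ as in \eqref{eq:refl}. Since $w\in W_m\subset W_i$, (C3) gives $a\in B\setminus M$ and $\varepsilon(a)>\delta_i$. By the choice of $w$, $v\neq0$. Write $w=x'+t_m/2$ with $x'\in I_m$. Both $x$ and $x'$ lie in $I_m\subset I_i$, so (C4) gives
\[
\|v\|=\Big\|(x'-x)+\frac{t_m-t_i}{2}\Big\|<\frac{\delta_i}{2}+\frac{\delta_i}{2}=\delta_i<\varepsilon(a).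
\]
By \eqref{eq:eps}, $f(y)\neq f(x+t_i)$. But $x\in X_m\subset X_i$, so $f(x+t_i)=c_i=f(y)$ by (C2). This contradiction proves Theorem~\ref{thm:general}, and with it Theorem~\ref{thm:main}. \hfill$\square$

\begin{remark}[Use of the hypotheses]\label{rem:hyp}
Finiteness of $Y$ enters twice: in Lemma~\ref{lem:palette}, where removing a color lowers $|K|$, and in the construction, which stops after $m$ steps with $X_m$ and $W_m$ still nonmeager. The Ciesielski--Larson function, for which $G(f)=\emptyset$, shows that finiteness cannot be relaxed to countability. The Baire property of $E$ provides the first triple. It is necessary: if some ball of $E$ is meager, then by (F2) so is every ball $B(0,n)$, hence every subset of $E$. The hypothesis $E\neq\{0\}$ gives $v\neq0$; for $E=\{0\}$ the set $G(f)$ is empty. Finally, the assumption that $M$ is meager is used at each step for a translate $M-t_{i+1}/2$ that is known only after $t_{i+1}$ has been chosen. This is the feature that Section~\ref{sec:two} showed to be needed.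
\end{remark}

\section{Two consequences}\label{sec:cor}

Condition \eqref{eq:nowhere} makes sense for functions with values in any set, and whether it can be satisfied depends only on the cardinality of that set.

\begin{corollary}\label{cor:card}
For a set $Y$, there is a function $f:\mathbb{R}\to Y$ such that every $x$ has $\varepsilon_x>0$ with $f(x+h)\neq f(x-h)$ for $0<h<\varepsilon_x$ if and only if $Y$ is infinite.
\end{corollary}

\begin{proof}
If $Y$ is finite, the point $a$ from Theorem~\ref{thm:main} has no such $\varepsilon_a$. If $Y$ is infinite, compose the Ciesielski--Larson function $\mathbb{R}\to\mathbb{N}$, which satisfies \eqref{eq:nowhere}, with an injection $\mathbb{N}\to Y$.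
\end{proof}

A metric space is \emph{totally bounded} if for every $\eta>0$ it is the union of finitely many sets of diameter at most $\eta$; bounded subsets of $\mathbb{R}$ are examples. At resolution $\eta$ a function into such a space has finitely many values, and this gives an approximate version of the theorem.

\begin{corollary}\label{cor:tb}
Let $f:\mathbb{R}\to Z$, where $(Z,d)$ is a totally bounded metric space (for example, let $f:\mathbb{R}\to\mathbb{R}$ be bounded). For every $\eta>0$ the set
\[
\Big\{x:\liminf_{h\searrow0}d(f(x+h),f(x-h))\le\eta\Big\}
\]
is nonmeager in every open interval. In particular,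
\[
\inf_x\ \liminf_{h\searrow0}d(f(x+h),f(x-h))=0 .
\]
\end{corollary}

\begin{proof}
Partition $Z$ into finitely many sets of diameter at most $\eta$, and let $g(x)$ be the piece that contains $f(x)$. If $x\in G(g)$, there are arbitrarily small $h>0$ for which $f(x+h)$ and $f(x-h)$ lie in the same piece, so $d(f(x+h),f(x-h))\le\eta$. Thus the set in question contains $G(g)$, and Theorem~\ref{thm:general} applies to $g$. The infimum is nonnegative and at most $\eta$ for every $\eta>0$.
\end{proof}

The infimum need not be attained, so $\eta$ cannot be replaced by $0$. Indeed, let $f$ be the bounded function of Ciesielski and Shelah. If the lower limit were $0$ at some $x$, there would be $h_n\searrow0$ with $f(x+h_n)-f(x-h_n)\to0$, and $f$ would be weakly symmetrically continuous at $x$.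

\section{Three colors: a nonmeager set of centers}\label{sec:three}

We prove Theorem~\ref{thm:sharp}(b). The set $A$ will be a Hamel basis, that is, a basis of $\mathbb{R}$ as a vector space over $\mathbb{Q}$. In coordinates, the reflection in a basis element has a simple form, and this makes an explicit coloring possible.

\begin{lemma}\label{lem:hamel}
There is a Hamel basis $A$ of $\mathbb{R}$ that is everywhere nonmeager in $\mathbb{R}$.
\end{lemma}

\begin{proof}
Let $\mathfrak c=|\mathbb{R}|$. There are $\mathfrak c$ open subsets of $\mathbb{R}$ and $\mathfrak c^{\aleph_0}=\mathfrak c$ sequences of them, so we can list all pairs consisting of a dense $G_\delta$ set and a nonempty open interval as $(H_\xi,V_\xi)_{\xi<\mathfrak c}$. Each set $H_\xi\cap V_\xi$ has $\mathfrak c$ elements. To see this, write $H_\xi=\bigcap_nU_n$ with $U_n$ open and dense, start with a closed interval in $V_\xi$, and inside each closed interval of level $n-1$ choose two disjoint nondegenerate closed intervals contained in $U_n$; the $2^{\aleph_0}$ branches of this tree have nonempty, pairwise disjoint intersections contained in $H_\xi\cap V_\xi$.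

By recursion on $\xi<\mathfrak c$ pick $a_\xi\in H_\xi\cap V_\xi$ outside the $\mathbb{Q}$-span of $\{a_\zeta:\zeta<\xi\}$. This is possible because the span has at most $\max(\aleph_0,|\xi|)<\mathfrak c$ elements. The set $A_0=\{a_\xi:\xi<\mathfrak c\}$ is linearly independent over $\mathbb{Q}$. Suppose that $A_0\cap V$ is meager for some nonempty open interval $V$. Then $A_0\cap V$ is covered by countably many closed nowhere dense sets, and the complement $H$ of their union is a dense $G_\delta$ set by the Baire category theorem. We have $(H,V)=(H_\xi,V_\xi)$ for some $\xi$, and $a_\xi\in A_0\cap V\cap H=\emptyset$, which is absurd. So $A_0$ is everywhere nonmeager, and so is any Hamel basis $A\supset A_0$.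
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $A$ be as in Lemma~\ref{lem:hamel}. Write each real number as $x=\sum_{b\in A}x_bb$ with $x_b\in\mathbb{Q}$ and only finitely many $x_b\neq0$, and put $\sigma(x)=\sum_bx_b$. The word ``first'' refers to the usual order of $A\subset\mathbb{R}$ and is applied only to nonempty finite subsets of $A$. If $x+y=2a$ with $a\in A$, then
\begin{equation}\label{eq:coord}
y_a=2-x_a,\qquad y_b=-x_b\ \ (b\neq a),\qquad \sigma(y)=2-\sigma(x).
\end{equation}
We need a coloring, defined without reference to $a$, that separates all such pairs with $x\neq y$.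

The quantity $\sigma-1$ changes sign under every reflection \eqref{eq:coord}, so two colors suffice where it is nonzero. Where $\sigma=1$ one would like to use the sign of a coordinate that $x$ and $y$ select in the same way. The first nonzero coordinate is not suitable, since $x_a=0$ corresponds to $y_a=2$. But \eqref{eq:coord} preserves the property of being an even integer, so we select the first coordinate that is not an even integer. Its sign is reversed unless it is the coordinate at $a$ and lies in $(0,2)$; the third color deals with this exception.

\emph{Definition of $f$.} If $\sigma(x)<1$, put $f(x)=1$, and if $\sigma(x)>1$, put $f(x)=2$. Now let $\sigma(x)=1$. Not all coordinates of $x$ are even integers, since their sum is $1$. Let $\beta(x)$ be the first $b\in A$ with $x_b\notin2\mathbb{Z}$, and write $\beta=\beta(x)$; note that $x_\beta\neq0$. If $x_\beta<0$, put $f(x)=1$. If $x_\beta>0$, put $f(x)=3$ when $x$ has a nonzero coordinate $x_c$ with $c\neq\beta$ and the first such coordinate is negative, and put $f(x)=2$ otherwise.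

\emph{Verification.} Let $x\neq y$ and $x+y=2a$ with $a\in A$.

Suppose $\sigma(x)\neq1$. By \eqref{eq:coord}, $\sigma(y)-1=-(\sigma(x)-1)$, so the colors of $x$ and $y$ are $1$ and $2$ in some order.

Suppose $\sigma(x)=1$; then $\sigma(y)=1$. For every $b$ we have $x_b+y_b\in\{0,2\}$, so $x_b\in2\mathbb{Z}$ if and only if $y_b\in2\mathbb{Z}$. Hence $\beta(x)=\beta(y)=\beta$. The numbers $x_\beta$ and $y_\beta$ are nonzero, and they are not both negative because their sum is $0$ or $2$. If exactly one of them is negative, then one of $x,y$ has color $1$ and the other has color $2$ or $3$. If both are positive, then their sum is not $0$, so $\beta=a$ and $y_c=-x_c$ for all $c\neq\beta$. These coordinates do not all vanish: otherwise $x_a=\sigma(x)=1$, so $x=a$ and $y=a$, contrary to $x\neq y$. The first $c\neq\beta$ with nonzero coordinate is the same for $x$ and $y$, and $x_c$, $y_c$ have opposite signs. So the colors of $x$ and $y$ are $2$ and $3$ in some order.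

In all cases $f(x)\neq f(y)$. Taking $x=a+u$ and $y=a-u$ with $u\neq0$ gives the theorem.
\end{proof}

The third color cannot be avoided by a better rule: $A$ is nonmeager, hence uncountable, and by Theorem~\ref{thm:sharp}(a) a function with two values has only countably many points outside $G(f)$.

\begin{thebibliography}{9}

\bibitem{problem}
\emph{On nowhere weakly symmetric functions and functions with two-element rang[e]},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 88702}.

\bibitem{kuratowski}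
Kuratowski, \emph{Topology I}.

\bibitem{oxtoby}
Oxtoby, \emph{Measure and Category}.

\end{thebibliography}
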